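# Mutation does not change the braid index

## 1. A contact structure on $S^2\times\mathbb R$ and three half-turns

Let $S^2\subset\mathbb R^3$ be the unit sphere with area form $\sigma$, and write $r=(x,y,z)$ for its points. Mark four of them,
$$P_0=\{\tfrac1{\sqrt2}(\pm1,\pm1,0)\},\qquad P_0^{\pm}=P_0\cap\{\pm x>0\},$$
and let $\rho_x,\rho_y,\rho_z$ be the rotations by $\pi$ about the coordinate axes. Together with the identity they form a group $V$ with four elements, and each of them preserves $P_0$. Note that $\rho_y$ and $\rho_z$ exchange $P_0^+$ and $P_0^-$, while $\rho_x$ preserves both.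

On $S^2\times\mathbb R$, with coordinate $t$ on the second factor and orientation $dt\wedge\sigma$, consider
$$\mu=x\,dt+\beta_0,\qquad \beta_0=(y\,dz-z\,dy)|_{S^2},\qquad \xi_0=\ker\mu .$$

Recall that a (positive, cooriented) contact structure on an oriented 3-manifold is a plane field $\ker\alpha$ with $\alpha\wedge d\alpha>0$; the coorientation is the one given by $\alpha$. To test this condition on a product of a surface with an interval, write $\alpha=f\,dt+\beta$, where $f=f(t)$ and $\beta=\beta(t)$ are a function and a 1-form on the surface depending on $t$. With $d$ the differential along the surface, the full differential of $\alpha$ is $df\wedge dt+d\beta+dt\wedge\dot\beta$. Products of three factors along the surface vanish, so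
$$\alpha\wedge d\alpha=dt\wedge\bigl(f\,d\beta+\beta\wedge df-\beta\wedge\dot\beta\bigr).\tag{1}$$
For $\mu$ we have $\dot\beta=0$, $d\beta_0=2\,dy\wedge dz$, and on the sphere $dy\wedge dz=x\sigma$, $dz\wedge dx=y\sigma$, $dx\wedge dy=z\sigma$. Hence
$$x\,d\beta_0+\beta_0\wedge dx=2x\,dy\wedge dz+y\,dz\wedge dx+z\,dx\wedge dy=(2x^2+y^2+z^2)\sigma=(1+x^2)\sigma>0,\tag{2}$$
and $\xi_0$ is a positive contact structure.

**How the half-turns act.** The map $\rho_y$ sends $(x,y,z)$ to $(-x,y,-z)$, so $\rho_y^*\beta_0=y\,d(-z)-(-z)\,dy=-\beta_0$. Likewise $\rho_z^*\beta_0=(-y)\,dz-z\,d(-y)=-\beta_0$. Both change the sign of $x$. Thus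
$$(\rho_k\times\mathrm{id})^*\mu=-\mu\quad(k=y,z),\qquad(\rho_x\times\mathrm{id})^*\mu=\mu.\tag{3}$$
So $\rho_y$ and $\rho_z$ preserve the planes of $\xi_0$ and reverse their coorientation.

**An invariant section.** For $k\in\{y,z\}$ let $r_k=\langle r,e_k\rangle$ and
$$v_k=r_k\,\partial_t+e_k\times r .\tag{4}$$
It is nowhere zero, because $e_k\times r=0$ only at $r=\pm e_k$, where $r_k=\pm1$. It is invariant under $\rho_k\times\mathrm{id}$, because both $r_k$ and the rotation field $e_k\times r$ are. And it lies in $\xi_0$: we have $\beta_0(U)=\langle e_x,r\times U\rangle$ for $U$ tangent to the sphere, and $r\times(e_k\times r)=e_k-r_kr$, so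
$$\mu(v_k)=x\,r_k+\langle e_x,e_k-r_kr\rangle=x\,r_k-r_k\,x=0 .$$
There is no analogue for $\rho_x$. At $r=e_x$ the plane $\xi_0$ is $T_rS^2$, and $\rho_x$ acts on it as $-1$, so a $\rho_x$-invariant section of $\xi_0$ vanishes there. We will therefore treat $\rho_x$ as the composition $\rho_z\rho_y$.

**Four lines.** Orient $P_0\times\mathbb R$ by $+\partial_t$ over $P_0^+$ and by $-\partial_t$ over $P_0^-$. Since $\mu(\partial_t)=x$, the form $\mu$ is positive on all four oriented lines.

What is this for? Cut along $S^2\times0$, turn the lower half by $\rho_y$ or $\rho_z$, and glue it back. The four lines go to the four lines with all orientations wrong, and $\xi_0$ goes to itself with the wrong coorientation. Now reverse everything in the lower half, both lines and coorientation. The pieces fit perfectly, and the lines are again positively transverse. Cutting a link along a sphere with four points, turning one side by $\pi$ and reversing that side if needed is called mutation. The model says that, in the right position, mutation can be performed together with a contact structure. The proof shows that this right position can always be reached, and that no information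 is lost on the way.

## 2. Braid index, mutation, and self-linking numbers

All links and spheres are smooth, and links are oriented and considered up to isotopy in $S^3$. Every oriented link is isotopic to the closure of a braid.

**Definition (braid index).** $\mathbf b(L)$ is the minimal number of strings of a braid whose closure is isotopic to $L$ as an oriented link.

**Definition (mutation).** Let $S\subset S^3$ be an embedded 2-sphere (a Conway sphere) meeting $L$ transversally in exactly four points, $P=S\cap L$. Let $B$ be one of the two balls bounded by $S$, so that $B\cap L$ is a 2-string tangle, and let $E=\overline{S^3\setminus B}$. Fix a homeomorphism $h:(S,P)\to(S^2,P_0)$, let $\rho\in V\setminus\{1\}$, and put $\rho_S=h^{-1}\rho h$. Remove $B$ and glue it back by $\rho_S$. If the orientations of the strands do not match at the four points, reverse every string in $B$. The resulting oriented link $L'$ is a mutant of $L$.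

Since $\rho_S$ preserves orientation, the reglued manifold is again $S^3$. If one also allows closed components in $B$, they are reversed together with the strings; everything below applies to that case without change.

Mutation does not change the skein polynomial $P_L(v,z)$. For example, reordering the strips of a pretzel link leaves $P_L$ unchanged. In "An Index of a Graph with Applications to Knot Theory" the authors show, for the class of pretzel links they study, that the braid index does not depend on the order of the strips, and then write: "However, we do not know whether or not the braid index of a link is invariant under mutation." We prove that it is.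

**Theorem B.** If $L'$ is a mutant of $L$, then $\mathbf b(L')=\mathbf b(L)$. Moreover, for all $(n,w)$: $L$ is the closure of an $n$-braid with exponent sum $w$ if and only if $L'$ is.

The route goes through contact geometry, so here is the vocabulary.

The standard contact structure $\xi_{st}$ on $S^3\subset\mathbb C^2$ is the field of complex tangent lines. On the complement of a point it becomes $\ker(dz+x\,dy-y\,dx)=\ker(dz+r^2d\theta)$ on $\mathbb R^3$ (here $r,\theta$ are polar coordinates in the $xy$-plane). A contact structure is tight if there is no embedded disc $D$ with $T_pD=\xi_p$ at every $p\in\partial D$. An example that is not tight is $\ker(\cos r\,dz+r\sin r\,d\theta)$ on $\mathbb R^3$. It is contact because $\alpha\wedge d\alpha=(r+\sin r\cos r)\,dz\wedge dr\wedge d\theta$, and at $r=\pi$ its form is $-dz$, so the disc $\{z=0,r\le\pi\}$ violates the condition.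

A transverse link is an oriented link on which a contact form of the cooriented structure is positive. For a transverse link $L$ in $(S^3,\xi)$, choose a nowhere zero section $v$ of $\xi$. It exists since $H^2(S^3)=0$, and any two are homotopic through such sections since every map $S^3\to S^1$ is null-homotopic. Put
$$sl(L)=lk(L,L^v),$$
where $L^v$ is the push-off of $L$ along $v$ and $lk$ is the total linking number if there are several components. This depends only on the homotopy class of $v|_L$ among fields along $L$ that are nowhere tangent to $L$.

**Example.** In $\ker(dz+x\,dy-y\,dx)$ the unit circle $(\cos\theta,\sin\theta,0)$ is transverse, since the form takes the value $1$ on its velocity. A nowhere zero section is $v=\partial_x+y\,\partial_z$. The push-off is $(\cos\theta+\epsilon,\sin\theta,\epsilon\sin\theta)$. It meets the plane $z=0$ at $\theta=0$, outside the unit disc, and at $\theta=\pi$, inside the disc and going down, since $\frac{d}{d\theta}(\epsilon\sin\theta)=-\epsilon$ there. So $sl=-1$.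

$SL(L)$ denotes the maximum of $sl$ over transverse links in $(S^3,\xi_{st})$ of oriented link type $L$, and $mL$ is the mirror image of $L$.

**Theorem A.** Let $L'$ be a mutant of $L$. If $L$ has a transverse representative in $(S^3,\xi_{st})$ with self-linking number $s$, then so does $L'$. Hence $SL(L')=SL(L)$.

We rely on the following results.

- **Bennequin** (*Entrelacements et équations de Pfaff*, 1983). A closed $n$-braid with exponent sum $w$ gives a transverse link in $\xi_{st}$ with $sl=w-n$. Every transverse link in $\xi_{st}$ is transversely isotopic to a closed braid. $SL$ is finite, and $\xi_{st}$ is tight.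
- **Generalized Jones conjecture, now a theorem** (Dynnikov–Prasolov, *Bypasses for rectangular diagrams. A proof of the Jones conjecture and related questions*, 2013; LaFountain–Menasco, *Embedded annuli and Jones' conjecture*, 2014). If a closed braid with the minimal number $n_0$ of strands in its oriented link type has exponent sum $w_0$, then every closed $n$-braid of this link type with exponent sum $w$ satisfies $|w-w_0|\le n-n_0$.
- **Giroux** (*Convexité en topologie de contact*, 1991; *Structures de contact sur les variétés fibrées en cercles*, 2001). A closed surface is called convex if there is a contact vector field (one whose flow preserves $\xi$) transverse to it; its dividing set is the set of points where this field lies in $\xi$. Convex surfaces are $C^\infty$-dense among closed surfaces. The dividing set of a convex sphere in a tight contact manifold is connected.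
- **Eliashberg** (*Contact 3-manifolds twenty years since J. Martinet's work*, 1992, Thm. 2.1.3). Two tight contact structures on $B^3$ that coincide at $\partial B^3$ are isotopic rel $\partial B^3$.
- **Farb–Margalit** (*A Primer on Mapping Class Groups*). The orientation-preserving mapping class group of the sphere with $n$ marked points (permutations allowed) is generated by the $n-1$ half-twists along arcs joining consecutive marked points.
- **Gray stability.** Contact structures on $S^3$ that are homotopic through contact structures are isotopic (with coorientations).

The model illustrates convexity: $\xi_0$ does not depend on $t$, so $\partial_t$ is a contact vector field and $S^2\times0$ is convex. Since $\mu(\partial_t)=x$, its dividing set is the circle $\{x=0\}$, with $P_0^+$ on one side and $P_0^-$ on the other.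

## 3. From maximal self-linking numbers to the braid index

This section shows that Theorem A implies Theorem B.

Let $n_0=\mathbf b(L)$, realized by a braid with exponent sum $w_0$. Every transverse representative of $L$ is transversely isotopic to a closed braid, hence has $sl=w-n$ for some braid of type $L$. The generalized Jones conjecture gives $w-w_0\le n-n_0$, that is, $w-n\le w_0-n_0$, with equality for the minimal braid. So $SL(L)=w_0-n_0$.

Mirror images of the braids for $L$ are exactly the braids for $mL$, with the same $n$ and opposite $w$. So the minimal pair for $mL$ is $(n_0,-w_0)$, and $SL(mL)=-w_0-n_0$. Therefore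
$$\mathbf b(L)=-\tfrac12\bigl(SL(L)+SL(mL)\bigr),\qquad w_0=\tfrac12\bigl(SL(L)-SL(mL)\bigr).\tag{5}$$

Two checks. The unknot has $n_0=1$, $w_0=0$, so $SL=-1$ for it and for its mirror image, and (5) returns $\mathbf b=1$. The right-handed trefoil is the closure of $\sigma_1^3$. It is not the unknot, so $n_0=2$, $w_0=3$. Then $SL=1$ and $SL$ of the mirror image is $-5$, and (5) returns $\mathbf b=2$, $w_0=3$.

If $L'$ is the mutant of $L$ along $(S,B,h,\rho)$, then $mL'$ is the mutant of $mL$ along $(m(S),m(B),h\circ m^{-1},\rho)$. Granting Theorem A, $SL(L')=SL(L)$ and $SL(mL')=SL(mL)$. By (5), $L$ and $L'$ have the same $n_0$ and the same $w_0$.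

It remains to see that $(n_0,w_0)$ determines all realizable pairs. If $(n,w)$ is realized, then $|w-w_0|\le n-n_0$. Also, the permutation of the braid has sign $(-1)^w$ and, having as many cycles as $L$ has components, sign $(-1)^{n-\#\text{components}}$; hence $w-w_0\equiv n-n_0\pmod 2$. Conversely, from $(n_0,w_0)$, $p$ positive and $q$ negative stabilizations give $(n_0+p+q,\,w_0+p-q)$, and these are all the pairs allowed by the two conditions. So the realizable set is
$$\{(n,w):|w-w_0|\le n-n_0,\ w-w_0\equiv n-n_0 \bmod 2\},$$
and it is the same for $L$ and $L'$. Theorem B follows from Theorem A. $\square$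

## 4. Half-turns under a change of coordinates; rational tangles

The identification $h$ in the definition of mutation is arbitrary. When we put $S$ in a good position we will find a different identification $g:S\to S^2$, unrelated to $h$. The following lemma says that this does not matter. Isotopies of homeomorphisms of $(S^2,P_0)$ preserve $P_0$ throughout; by continuity they are then constant on $P_0$.

**Lemma 1.** $V$, as a group of isotopy classes, is normal in the group of isotopy classes of orientation-preserving homeomorphisms of $(S^2,P_0)$.

*Proof.* The circle $\{z=0\}$ is divided by $P_0$ into four sides. By Farb–Margalit the group is generated by the half-twists $H_a$ along three of these sides. For a side $a$ let $a'$ be the opposite side, and let $\rho_a\in V$ be the half-turn about the axis through the midpoints of $a$ and $a'$.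

**Step 1: $H_aH_{a'}^{-1}=\rho_a$.** Say the axis is the $y$-axis and $(0,1,0)\in a$; the other cases are the same. For a function $\vartheta$ let $r_\vartheta$ rotate the circle at height $y$ about the $y$-axis by the angle $\vartheta(y)$. The cap $\{y\ge.5\}$ contains exactly the two endpoints of $a$, at height $y\approx.707$. So, with one convention for the handedness of half-twists, $H_a=r_\vartheta$ with $\vartheta=\pi$ for $y\ge.6$ and $\vartheta=0$ for $y\le.5$. A rotation about the $y$-axis that looks counterclockwise from outside at $(0,1,0)$ looks clockwise from outside at $(0,-1,0)$. Hence $r_\vartheta$ with $\vartheta=\pi$ for $y\le-.6$ and $\vartheta=0$ for $y\ge-.5$ is the half-twist along $a'$ of the other handedness, which is $H_{a'}^{-1}$. The product $H_aH_{a'}^{-1}$ is $r_\vartheta$ with $\vartheta=\pi$ for $|y|\ge.6$ and $\vartheta=0$ for $|y|\le.5$. Deform $\vartheta$ linearly to the constant $\pi$. It stays equal to $\pi$ on $|y|\ge.6$, which contains $P_0$, so this is an isotopy of $(S^2,P_0)$ ending at $\rho_a$. With the opposite handedness convention one gets $\rho_a^{-1}=\rho_a$.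

**Step 2: conjugation.** Let $\rho\in V$. Then $\rho(a)\in\{a,a'\}$ and $\rho H_a\rho^{-1}=H_{\rho(a)}$, because $\rho$ preserves orientation. So
$$H_a\rho H_a^{-1}=H_a\,(\rho H_a^{-1}\rho^{-1})\,\rho=H_aH_{\rho(a)}^{-1}\rho\in\{\rho,\rho_a\rho\}\subset V .$$
Since $V$ is finite, $H_aVH_a^{-1}=V$ for each generator, so $V$ is normal. $\square$

We also need that mutation depends only on the isotopy class of the gluing map.

**Gluing fact.** If $\varphi_s$, $s\in[0,1]$, is an isotopy of homeomorphisms of $(S,P)$, then regluing $B$ by $\varphi_0$ or by $\varphi_1$ gives isotopic links. Indeed, take a collar $S\times[0,1]\subset B$ with $S=S\times1$ and $L\cap(S\times[0,1])=P\times[0,1]$. Define $F:B\cup_{\varphi_0}E\to B\cup_{\varphi_1}E$ as the identity on $E$ and on $B$ outside the collar, and $F(q,s)=(\varphi_1^{-1}\varphi_{1-s}(q),s)$ on the collar. For $s=0$ this is the identity. For $s=1$ it is $\varphi_1^{-1}\varphi_0$, which is what compatibility with the two gluings requires. Since $\varphi_s$ is constant on $P$, $F$ is the identity on $P\times[0,1]$. So $F$ is an orientation-preserving homeomorphism of 3-spheres carrying one oriented link to the other, and such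 homeomorphisms of $S^3$ are isotopic to the identity.

**Example (rational tangles).** Let $D^3$ be the unit ball and $T_0$ the two segments $\{y=\pm\frac1{\sqrt2},\,z=0\}\cap D^3$. Call $B\cap L$ rational if there is a homeomorphism $H:(B,B\cap L)\to(D^3,T_0)$. Composing with $\mathrm{diag}(1,1,-1)$, which preserves $T_0$, we may assume $H$ preserves orientation. Mutating a rational tangle does nothing. To see this, compose $h$ with $\mathrm{diag}(1,1,-1)$ if necessary so that $h$ preserves orientation; this does not change $\rho_S$, because $\mathrm{diag}(1,1,-1)$ commutes with $V$, and it fixes $P_0$. By Lemma 1 applied to $k=H|_S\,h^{-1}$, the map $H\rho_SH^{-1}=k\rho k^{-1}$ on $S^2$ is isotopic rel $P_0$ to some $\rho_j\in V$, which extends over $(D^3,T_0)$ as a rotation. So, up to isotopy rel $P$, the gluing map extends over $(B,B\cap L)$, and the reglued pair is homeomorphic to $(S^3,L)$ by a map that is the identity on $E$. Orientations agree on $E$, and every string of the tangle continues into $E$, so they agree everywhere.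

This example shows where the most direct attack stops. Take a minimal closed braid for $L$ and try to mutate it as a braid. The easy situation is that $B$ is a cylinder cutting out two adjacent strings, both running monotonically through it. Then the tangle is a 2-string braid $\sigma^k$. Turning the level discs of the cylinder untwists it to two parallel segments, so it is rational, and the mutation is trivial. Thus a cylinder of this kind never gives a mutation that changes the link. A general Conway sphere has no prescribed position relative to the braid axis. When the strings inside are turned and reversed they need no longer run in the direction of the braid, and making them do so again may cost strings, with no visible bound. The skein polynomial does not help directly either: the Morton–Franks–Williams inequality turns it into a lower bound for $\mathbf b$, equal for mutants, but gives no upper bound when it is not an equality.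

## 5. Cutting and regluing a transverse link

Section 3 replaces braids by transverse links. The next attempt is to take a transverse representative $L$, cut $(S^3,\xi_{st},L)$ along $S$, turn $B$, and reglue both $L$ and $\xi_{st}$. This meets four obstructions, and the rest of the proof removes them one at a time.

First, nothing makes $\rho_S$ compatible with $\xi_{st}$ along $S$; the reglued plane field is not even continuous. We have to move $S$ and deform $\xi_{st}$ until both look like the model of Section 1 near $S$, keeping $L$ transverse throughout, and then Lemma 1 replaces $\rho_S$ by an element of $V$ in the model coordinates. This is Section 7.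

Second, when strings are reversed they become negatively transverse. The cure was seen in (3): exactly for $\rho_y$ and $\rho_z$, the turn that exchanges $P_0^\pm$ also reverses the coorientation, so we reverse both.

Third, the reglued structure might not be $\xi_{st}$. Both structures are tight on $B$ and agree near $\partial B$, so Eliashberg's theorem should help; we need it in the form of a homotopy that is constant in a whole neighborhood of $\partial B$. This is Section 6, used in Section 8.

Fourth, $sl$ is a global quantity, and it must be compared across the cut. This is Section 9, where the invariant section (4) is needed.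

**Cutoff functions.** Twice we use: for all $\epsilon,a>0$ there is a smooth $\chi:[0,\infty)\to[0,1]$ with $\chi=1$ near $0$, $\chi=0$ on $[a,\infty)$, and $s|\chi'(s)|\le\epsilon$. Take a smooth $\kappa:\mathbb R\to[0,1]$ falling from $1$ to $0$ on an interval of length $2/\epsilon$ that ends at $\log a-1$, with $|\kappa'|\le\epsilon$, and put $\chi(s)=\kappa(\log s)$, $\chi(0)=1$. Then $s\chi'(s)=\kappa'(\log s)$.

## 6. Tight structures on a ball, fixed near the boundary

Eliashberg's isotopy fixes $\partial D$ pointwise, but it may move the planes near $\partial D$. We turn it into a homotopy that is constant near $\partial D$.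

**Lemma 2.** Let $\zeta_0,\zeta_1$ be tight contact structures on a 3-ball $D$ that coincide, with coorientations, near $\partial D$. Then they are homotopic, as cooriented structures, through contact structures that are fixed near $\partial D$.

*Proof.*

**Step 1: a path of forms with fixed boundary restriction.** By Eliashberg there is an isotopy $g_s$ of $D$, $g_0=\mathrm{id}$, $g_s|_{\partial D}=\mathrm{id}$, with $(g_1)_*\zeta_0=\zeta_1$ as plane fields. Let $\alpha_0$ be a contact form for $\zeta_0$ and $\alpha_s=(g_s)_*\alpha_0$. Since $g_s$ is the identity on $\partial D$, all $\alpha_s$ have the same restriction $\beta$ to $T\partial D$. This $\beta$ is not identically zero: otherwise the right side of (1) would vanish at the boundary.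

**Step 2: coorientations.** Near $\partial D$ the forms $\alpha_0,\alpha_1$ have the same kernel, so $\alpha_1=u\alpha_0$ on a connected collar, with $u$ nowhere zero. At a boundary point where $\beta\ne0$, restriction to $T\partial D$ gives $\beta=u\beta$, so $u=1$ there. Hence $u>0$ on the collar, and $\alpha_1$ induces the given coorientation of $\zeta_1$ there, hence on $D$.

**Step 3: interpolation near the boundary.** In a collar $\partial D\times(-a,0]$ write $\alpha_s=f_s\,dt+\beta_s(t)$ with $\beta_s(0)=\beta$. At $t=0$ the right side of (1) is linear in the pair $(f,\dot\beta)$, because the form $\beta$ in it is fixed. It is positive for every $\alpha_s$. So for every constant $\lambda\in[0,1]$ the form $(1-\lambda)\alpha_s+\lambda\alpha_0$ satisfies the contact condition at $t=0$. By compactness there are $a'>0$ and $m>0$ such that, on $[-a',0]$ and for all $(s,\lambda)$, the right side of (1) is at least $m$ times a fixed area form. We choose $a'$ so small that also $\zeta_0=\zeta_1$, and $\alpha_1=u\alpha_0$ with $u>0$, on this collar.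

Now let $\lambda=\lambda(t)$ vary. The only new contribution to (1) comes from $\dot\beta$: it is
$$-\lambda'(t)\,\bigl((1-\lambda)\beta_s+\lambda\beta_0\bigr)\wedge(\beta_0-\beta_s).$$
Since $\beta_s(0)=\beta_0(0)$, we have $|\beta_0(t)-\beta_s(t)|\le\mathrm{const}\cdot|t|$, so this term is bounded by $C|t\lambda'(t)|$ with $C$ independent of $s$. Choose $\lambda(t)=\chi(-t)$ with $\chi$ a cutoff function as above, supported in $[0,a')$, with $C|t\lambda'|<m$. Then
$$\ker\bigl((1-\lambda)\alpha_s+\lambda\alpha_0\bigr),\qquad s\in[0,1],$$
is a path of contact structures on $D$ (with $\lambda=0$ away from the collar), and it is equal to $\zeta_0$ near $\partial D$.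

**Step 4: endpoints.** At $s=0$ the structure is $\ker\alpha_0=\zeta_0$. At $s=1$ it is $\ker\alpha_1=\zeta_1$: where $\lambda\ne0$ the form $\alpha_0$ is a positive multiple of $\alpha_1$, and so is the combination. By Step 2 the coorientations are the given ones. $\square$

## 7. Normal form near the Conway sphere

We orient $S=\partial B$ as a boundary, outward normal first.

**Proposition 3.** Let $L$ be a transverse link in $(S^3,\xi_{st})$, $S=\partial B$ a Conway sphere with identification $h$, and $\rho\in V\setminus\{1\}$. After an ambient isotopy preserving $L$ setwise (carrying $S,B,h$ along), there are a contact structure $\xi$ on $S^3$, homotopic to $\xi_{st}$ through contact structures to which $L$ is transverse, and an orientation-preserving embedding $\Psi:S^2\times[-\eta,\eta]\to S^3$ with $\Psi(S^2\times0)=S$ and $\Psi(S^2\times[-\eta,0])\subset B$, such that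

1. $\Psi^*\xi=\xi_0$, with coorientation given by $\mu=x\,dt+\beta_0$;
2. $\Psi^{-1}(L)=P_0\times[-\eta,\eta]$, oriented by $+\partial_t$ over $P_0^+$ and by $-\partial_t$ over $P_0^-$;
3. with $g=\Psi(\cdot,0)^{-1}:S\to S^2$ and $\rho_S=h^{-1}\rho h$, the map $g\rho_Sg^{-1}$ is isotopic rel $P_0$ to some $\rho_j\in V\setminus\{1\}$.

*Proof.* For $p\in P$ put $\sigma_p=+1$ if $L$ leaves $B$ at $p$, and $\sigma_p=-1$ otherwise.

**Step (a): make $S$ tangent to the contact planes at $P$.** The purpose becomes visible in Step (c), where an estimate needs it. Near $p$ there are coordinates centered at $p$ with $\xi_{st}=\ker\alpha_0$, $\alpha_0=dz+x\,dy-y\,dx=dz+r^2d\theta$, and $L$ the $z$-axis oriented by $+\partial_z$. This is the standard normal form near a point of a transverse curve. Since $L$ is transverse to $S$, near $p$ the sphere is a graph $z=g_p(x,y)$ with $g_p(0)=0$. Let $\chi$ be a cutoff function on the $xy$-plane, equal to $1$ near $0$ and with small support. The graphs of $(1-\tau\chi)g_p$, $\tau\in[0,1]$, form an isotopy of $S$. It is realized by a vertical vector field that vanishes on the $z$-axis because $g_p(0)=0$, so $L$ is fixed pointwise. At the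 end $g_p=0$ near $0$. Now $T_pS=\xi_p$, and $\alpha_0|_S=x\,dy-y\,dx$ has a nondegenerate zero at $p$.

**Step (b): make $S$ convex without losing the tangency.** By Giroux choose convex spheres $S_n\to S$ in $C^\infty$. Near $p$, $S_n$ is a graph of a function $g_n$ tending to $0$ with its derivatives, and
$$\alpha_0|_{S_n}=(\partial_xg_n-y)\,dx+(\partial_yg_n+x)\,dy .$$
The coefficient map is $C^1$-close to $(x,y)\mapsto(-y,x)$, which is invertible. So for large $n$ it has a zero near $0$. This gives $p_n\in S_n$ with $T_{p_n}S_n=\xi_{p_n}$ and $p_n\to p$.

We move $p_n$ back to $p$ by contactomorphisms. For a contact form $\alpha$ with Reeb field $R_\alpha$ (defined by $\alpha(R_\alpha)=1$, $\iota_{R_\alpha}d\alpha=0$), every function $H$ determines a contact vector field $X_H$ by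
$$\alpha(X_H)=H,\qquad\iota_{X_H}d\alpha=dH(R_\alpha)\,\alpha-dH,\tag{6}$$
and every contact vector field is of this form with $H=\alpha(X)$. With $H=1$ near $p$ we get $R_\alpha$ at $p$. With $H(p)=0$ we get a vector in $\xi_p$ determined by $dH|_{\xi_p}$, and every vector in $\xi_p$ occurs since $d\alpha|_{\xi_p}$ is nondegenerate. Cutting off $H$, we find contact vector fields $X_1,X_2,X_3$ supported near $p$ and spanning $T_pS^3$. Let $\varphi_a$ be the time-one flow of $\sum a_iX_i$. The map $a\mapsto\varphi_a(p)$ has derivative $a\mapsto\sum a_iX_i(p)$ at $0$, so it is a local diffeomorphism, and $p_n=\varphi_{a_n}(p)$ with $a_n\to0$. Applying $\varphi_{a_n}^{-1}$ at each of the four points, with disjoint supports, gives contactomorphisms $\psi_n\to\mathrm{id}$ in $C^\infty$ with $\psi_n(p_n)=p$ for all $p\in P$.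

The sphere $\psi_n(S_n)$ is convex, since contactomorphisms carry contact vector fields to contact vector fields; it contains $P$, is tangent to $\xi_{st}$ there, and is $C^1$-close to $S$. Take a tubular neighborhood $S\times(-a,a)$ in which $L$ consists of the fibers over $P$. For $n$ large, $\psi_n(S_n)$ is the graph of a small function $u_n$ on $S$, with $u_n(p)=0$ for $p\in P$. The flow of $u_n\,\partial_t$, cut off in $t$, carries $S$ to this graph through spheres transverse to $L$ with the same four points, and fixes $L$ pointwise. Rename $\psi_n(S_n)$ as $S$. In the coordinates of (a), $S$ is near $p$ a graph $z=g_p$ with $g_p(0)=0$ and $dg_p(0)=0$.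

**Step (c): a transverse contact vector field tangent to $L$.** Convexity provides a transverse contact vector field, but its flow lines through $P$ need not be arcs of $L$. We correct this near $P$.

Let $X$ be a contact vector field near $S$, transverse to $S$ and pointing out of $B$ (replace $X$ by $-X$ if needed). Let $\alpha$ be a contact form for $\xi_{st}$ equal to $\alpha_0$ near each $p$, so that $R_\alpha=\partial_z$ there. Write $X=X_H$ as in (6). Near $p$ let $K=\sigma_p$, a constant; then $X_K=\sigma_p\partial_z$ is tangent to $L$. Put $\tilde H=H+\chi(r)(K-H)$ near $p$, in a thin neighborhood of $S$, with $\chi=1$ near $0$ and $\operatorname{supp}\chi\subset\{r<r_0\}$; elsewhere put $\tilde H=H$.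

Let us compute $X_{\tilde H}$. If $d\chi(R_\alpha)=0$, then (6) shows that $X_{\chi G}=\chi X_G+G\,Y$, where $Y\in\xi_{st}$ and $\iota_Yd\alpha=-d\chi$: the $\alpha$-component is $\chi G$, and
$$\iota_{\chi X_G+GY}d\alpha=\chi\,dG(R_\alpha)\alpha-\chi\,dG-G\,d\chi=d(\chi G)(R_\alpha)\alpha-d(\chi G).$$
Since $X_H$ is linear in $H$,
$$X_{\tilde H}=(1-\chi)X_H+\chi X_K+(K-H)Y .$$
From $d\alpha_0=2r\,dr\wedge d\theta$, $\iota_Yd\alpha_0=-\chi'dr$ and $\alpha_0(Y)=0$ we find
$$Y=\frac{\chi'(r)}{2r}\bigl(\partial_\theta-r^2\partial_z\bigr).$$

Now test transversality with the function $\nu=\sigma_p(z-g_p)$, which increases in the outward direction: if $\sigma_p=1$ then $L$ leaves $B$ in the direction $+\partial_z$, so $B$ lies below the graph, and if $\sigma_p=-1$ it lies above. Along $S$ near $p$ we have $d\nu(X_H)\ge m_0>0$ and $d\nu(X_K)=\sigma_p^2=1$. Because $dg_p(0)=0$, there is $A$ with $|dg_p|\le Ar$, hence $|\partial_\theta g_p|\le Ar^2$. This is where the tangency of (a) and (b) is used. It gives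
$$|d\nu(Y)|=\frac{|\chi'(r)|}{2r}\,\bigl|r^2+\partial_\theta g_p\bigr|\le\frac{1+A}2\,r|\chi'(r)| .$$
Since $|K-H|$ is bounded, choosing $\chi$ as in Section 5 with $r|\chi'|$ small enough gives $d\nu(X_{\tilde H})>0$.

So $\tilde X=X_{\tilde H}$ is a contact vector field near $S$, transverse to $S$, pointing out of $B$, and $\tilde X=\sigma_p\partial_z$ near $p$. Its flow gives a collar $S\times[-\varepsilon,\varepsilon]$ in which $L$ is $P\times[-\varepsilon,\varepsilon]$, oriented by $\sigma_p\partial_t$ over $p$. Since the flow preserves $\xi_{st}$, extending the contact form along $S\times0$ independently of $t$ gives $\xi_{st}=\ker(f\,dt+\beta)$ with $f,\beta$ independent of $t$.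

**Step (d): the dividing curve and the identification $g$.** By (1), $f\,d\beta+\beta\wedge df>0$. Where $f=0$ this forces $df\ne0$, so $\gamma=\{f=0\}$ is cut out transversally. It is the dividing set of $S$. Since $L$ is positively transverse and oriented by $\sigma_p\partial_t$, we have $\sigma_pf(p)>0$. The algebraic intersection number of $L$ and $S$ is $0$, so two points of $P$ have $\sigma_p=1$ and two have $\sigma_p=-1$. In particular $f$ takes both signs and $\gamma\ne\emptyset$, and by Giroux $\gamma$ is a single circle. Let $S_\pm=\{\pm f>0\}$. Their closures are discs, and $S_+$ and $S_-$ each contain exactly two points of $P$, those with $\sigma_p=1$ and $\sigma_p=-1$ respectively. So there is an orientation-preserving diffeomorphism $g:S\to S^2$ with $g(\gamma)=\{x=0\}$ and $g(S_\pm)=\{\pm x>0\}$. Moving points inside the two open hemispheres, we also get $g(P)=P_0$.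

We verify (3) for this $g$. If $h$ reverses orientation, replace it by $\mathrm{diag}(1,1,-1)\circ h$; as in Section 4 this does not change $\rho_S$. Now $k=gh^{-1}$ is an orientation-preserving homeomorphism of $(S^2,P_0)$ and $g\rho_Sg^{-1}=k\rho k^{-1}$. By Lemma 1 this is isotopic rel $P_0$ to an element of $V$. That element is not $1$, because $k\rho k^{-1}$ permutes $P_0$ nontrivially.

**Step (e): deform the structure on the collar to the model.** Transport everything to $S^2$ by $g$. The functions $x$ and $f$ have the same zero set, vanish transversally on it and have the same sign, so $x/f$ is a positive smooth function. Multiplying the form by it, we get $\xi_{st}=\ker(x\,dt+\beta)$ on $S^2\times[-\varepsilon,\varepsilon]$, with a new $t$-independent $\beta$, and $x\,d\beta+\beta\wedge dx>0$. This condition is linear in $\beta$ and holds for $\beta_0$ by (2), so it holds for $\beta_s=(1-s)\beta+s\beta_0$, $s\in[0,1]$.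

For functions $m(t)\ge1$ and $s(t)\in[0,1]$, consider $m\,x\,dt+\beta_{s(t)}$. Its $\dot\beta$-term is $s'(\beta_0-\beta)$, and $\beta_s\wedge(\beta_0-\beta)=(1-s)\beta\wedge\beta_0-s\,\beta_0\wedge\beta=\beta\wedge\beta_0$. So (1) gives
$$\alpha\wedge d\alpha=dt\wedge\bigl(m\,(x\,d\beta_s+\beta_s\wedge dx)-s'\,\beta\wedge\beta_0\bigr).\tag{7}$$
A large $m$ therefore pays for any $s'$. Choose $m=1$ near $\pm\varepsilon$ and $m=c_0$ on $|t|\le\varepsilon/2$; choose $s=1$ on $|t|\le\varepsilon/4$ and $s=0$ on $|t|\ge\varepsilon/2$. First follow $(1+\tau(m-1))\,x\,dt+\beta$, then $m\,x\,dt+\beta_{\tau s}$, with $\tau\in[0,1]$ each time. The first path is contact by (7) with $s=0$. The second is contact if $c_0$ is large, since $s'\ne0$ only where $m=c_0$. Both are fixed near $t=\pm\varepsilon$, so they extend to all of $S^3$. Throughout, $\partial_t$ evaluates to a positive multiple of $x$, so $L$ stays positively transverse on the collar, and nothing changes elsewhere. At the end the structure is $\ker(c_0x\,dt+\beta_0)$ on $|t|\le\varepsilon/4$. Replacing $t$ by $c_0t$ gives $\ker(x\,dt+\beta_0)$ on $|t|\le\eta=c_0\varepsilon/4$. This is (1), and (2) follows from the description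 of $L$ in (c), (d). $\square$

**Effect on self-linking.** Along the homotopy in Proposition 3, $sl(L)$ is constant. The planes of the homotopy form a plane bundle over $S^3\times[0,1]$, which is trivial, so nowhere zero sections can be chosen continuously in the parameter; they are never tangent to $L$, so the linking number with the push-off does not change. By Gray stability $\xi$ is isotopic to $\xi_{st}$, and in particular tight.

**Definition.** A normalized triple $(\xi,L,\Psi)$ consists of a contact structure $\xi$ isotopic to $\xi_{st}$, a link $L$ transverse to it, and an embedding $\Psi$ onto a collar of $S=\partial B$ as in Proposition 3, satisfying (1) and (2).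

## 8. Turning the ball by $\rho_y$ or $\rho_z$

Let $(\xi,L,\Psi)$ be a normalized triple and $k\in\{y,z\}$. We often write points of the collar as $(q,t)\in S^2\times[-\eta,\eta]$. Let $\mathrm{Rot}_k(\theta)$ be the rotation by $\theta$ about the $k$-axis, and let $\theta(t)$ be a smooth function with $\theta=\pi$ for $|t|\le\eta/2$ and $\theta=0$ near $\pm\eta$. Let $R:S^3\to S^3$ be the identity outside the collar and $R(q,t)=(\mathrm{Rot}_k(\theta(t))q,t)$ in it. Then $R$ is an orientation-preserving diffeomorphism, $R(B)=B$, and $R=\rho_k\times\mathrm{id}$ for $|t|\le\eta/2$. Define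
$$L'=(L\cap E)\cup\bigl(-R(L\cap B)\bigr),\qquad \xi'=\xi\ \text{on }E,\quad\xi'=-R_*\xi\ \text{on }B,$$
where $-$ is reversal of orientation, respectively of coorientation.

**$L'$ is the mutant for the gluing map $g^{-1}\rho_kg$.** The map that is the identity on $E$ and $R$ on $B$ identifies the reglued manifold with $S^3$, because $R|_S=g^{-1}\rho_kg$. It takes the tangle to $R(L\cap B)$. Since $\rho_k$ exchanges $P_0^+$ and $P_0^-$, the strands of $R(L\cap B)$ with their old orientation are wrong at all four points, so the definition of mutation reverses them.

**$\xi'$ is a contact structure and $L'$ is transverse to it.** By (3), $-R_*\xi_0=\xi_0$ with coorientation on $|t|\le\eta/2$. So $\xi'=\xi_0$ on $S^2\times[-\eta/2,\eta]$, and $\xi'$ is smooth. Reversing the coorientation replaces $\alpha$ by $-\alpha$ and does not change $\alpha\wedge d\alpha$, so $\xi'$ is positive. On $B$ both the link and the coorientation have been reversed, so $L'$ is positively transverse.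

**Proposition 4.** $\xi'$ is isotopic to $\xi$, and $(\xi',L',\Psi|_{S^2\times[-\eta/2,\eta/2]})$ is a normalized triple.

*Proof.* On $B$ we have the two structures $\xi$ and $-R_*\xi$. The first is tight because $\xi$ is; the second is its image under a diffeomorphism of $B$, with coorientation reversed, hence tight too. They coincide with coorientation near $\partial B$. By Lemma 2 they are homotopic through contact structures fixed near $\partial B$. Extending by $\xi$ on $E$, $\xi'$ is homotopic to $\xi$ through contact structures on $S^3$, so by Gray stability it is isotopic to $\xi$, hence to $\xi_{st}$. On $|t|\le\eta/2$ the structure is $\xi_0$ and the link is $P_0\times[-\eta/2,\eta/2]$ with the orientations of (2). $\square$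

## 9. Linking numbers across the sphere

**Proposition 5.** In the situation of Section 8, $sl(L')=sl(L)$, where the first number is computed in $\xi'$ and the second in $\xi$.

The plan is to choose push-offs that also match under the cut and paste, close up the inner and outer parts of $L$ and of its push-off by arcs in the collar, and compare the pieces. The inner pieces change by $R$, the outer ones do not change, and the cross terms must be shown to see only the collar.

**Step 1: compatible sections.** Let $v^0$ be a nowhere zero section of $\xi$. On the simply connected collar, with respect to a complex structure on $\xi$ and after positive rescaling, $v^0=e^{i\vartheta}v_k$ with $\vartheta$ real-valued and $v_k$ from (4). Multiply $v^0$ by $e^{-i\chi(t)\vartheta}$, where $\chi=1$ on $|t|\le\eta/2$ and $\chi=0$ near $\pm\eta$. The result, suitably rescaled, is a nowhere zero section $v$ of $\xi$ on $S^3$ equal to $v_k$ for $|t|\le\eta/2$. Put $v'=v$ on $E$ and $v'=R_*v$ on $B$. Since $v_k$ is invariant under $\rho_k\times\mathrm{id}$, $v'$ is a smooth nowhere zero section of $\xi'$.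

**Step 2: compatible push-offs.** The field $v_k$ has a $\partial_t$-component; we remove it so that push-offs stay in their levels. Along $L$, subtract from $v$ a field tangent to $L$, supported in the collar and equal to $r_k\partial_t$ for $|t|\le\eta/2$. The result $w$ satisfies $w\equiv v$ mod $TL$, and $w=e_k\times r$ for $|t|\le\eta/2$. Subtracting only part of the tangential field gives a homotopy from $v|_L$ to $w$ through fields nowhere tangent to $L$.

Extend $w$ to $S^3$ as follows. Let $\phi(t)=1$ for $|t|\le\eta/2$, $\phi=0$ near $\pm\eta$, and let $W_0=\phi\,(e_k\times r)$ in the collar, $0$ elsewhere. The field $w-W_0$ along $L$ vanishes for $|t|\le\eta/2$. Extend it constantly along the fibers of a trivialized tubular neighborhood of $L$ whose fibers in the collar lie in the levels $S^2\times t$, and cut off; the extension still vanishes for $|t|\le\eta/2$. Adding $W_0$ gives a vector field $W$ on $S^3$ with $W|_L=w$ and $W=e_k\times r$ on $S^2\times[-\eta/2,\eta/2]$.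

Let $b$ be the image of $L$ under the time-$\delta$ flow of $W$, with $\delta>0$ small. Then $lk(L,b)=sl(L)$, and for $|t|\le\eta/2$ the link $b$ is $\mathrm{Rot}_k(\delta)P_0\times\{t\}$ in each level.

Put $W'=W$ on $E$ and $W'=R_*W$ on $B$. It is smooth since $e_k\times r$ is $\rho_k$-invariant, it is tangent to $S$, and $W'|_{L'}\equiv v'$ mod $TL'$. Its flow preserves $E$ and $B$, and on $B$ it is the conjugate by $R$ of the flow of $W$. So it takes $L'$ to
$$b'=(b\cap E)\cup(-R(b\cap B)),$$
and $lk(L',b')=sl(L')$ for small $\delta$. For $|t|\le\eta/2$, $L'$ and $L$ coincide with orientations, as seen in Section 8. So do $b'$ and $b$: $\rho_k$ commutes with $\mathrm{Rot}_k(\delta)$ and exchanges $\mathrm{Rot}_k(\delta)P_0^{\pm}$, and the sign in $-R$ restores the orientations.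

**Step 3: closing arcs with the right symmetry.** We need a 1-chain $c$ on $S^2$ with
$$\partial c=P_0^--P_0^+,\qquad-\rho_k(c)=c,\qquad c\cap\mathrm{Rot}_k(\pm\delta)P_0=\emptyset .\tag{8}$$

For $k=y$, let $c$ be the sum of the two arcs of $\{z=0\}$ from $\frac1{\sqrt2}(1,\pm1,0)$ to $\frac1{\sqrt2}(-1,\pm1,0)$ through $(0,\pm1,0)$. On $\{z=0\}$ the map $\rho_y$ is $(x,y)\mapsto(-x,y)$, so it maps each arc to itself with reversed orientation. The points of $\mathrm{Rot}_y(\pm\delta)P_0$ have $z=\pm\frac1{\sqrt2}\sin\delta\ne0$.

For $k=z$, let $c_1$ be the arc $\{y=\frac1{\sqrt2},\,z\ge0\}\cap S^2$ from $\frac1{\sqrt2}(1,1,0)$ to $\frac1{\sqrt2}(-1,1,0)$, and $c=c_1-\rho_z(c_1)$. The arc $\rho_z(c_1)$ runs from $\frac1{\sqrt2}(-1,-1,0)$ to $\frac1{\sqrt2}(1,-1,0)$, so $\partial c=P_0^--P_0^+$, and $-\rho_z(c)=-\rho_z(c_1)+c_1=c$. The chain $c$ meets $\{z=0\}$ only in $P_0$, while $\mathrm{Rot}_z(\pm\delta)P_0\subset\{z=0\}\setminus P_0$.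

Let $d=\mathrm{Rot}_k(\delta)c$. Then $-\rho_k(d)=d$, because $\rho_k$ commutes with $\mathrm{Rot}_k(\delta)$. Also $d\cap P_0=\emptyset$, because $c\cap\mathrm{Rot}_k(-\delta)P_0=\emptyset$.

**Step 4: decomposition of the linking number.** Fix levels $0<t_0'<t_0<t_1<t_1'<\eta/2$. Let $B_t=B\cup\Psi(S^2\times[0,t])$, write $\{t\ge s\}$ for the ball $\overline{S^3\setminus B_s}$, and put $c_t=c\times\{t\}$, $d_t=d\times\{t\}$. By (2) of Proposition 3, $\partial(L\cap B_t)=(P_0^+-P_0^-)\times t$, and similarly for $b$ with $\mathrm{Rot}_k(\delta)P_0^\pm$. So the following are cycles:
$$A^-=L\cap B_{t_0}+c_{t_0},\quad A^+=L-A^-,\qquad B^-=b\cap B_{t_1}+d_{t_1},\quad B^+=b-B^-.$$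
$A^\pm$ are disjoint from $B^\pm$: $L\cap b=\emptyset$; $c_{t_0}$ misses $b$ by (8); $d_{t_1}$ misses $L$ since $d\cap P_0=\emptyset$; and $c_{t_0},d_{t_1}$ lie in different levels.

We claim
$$lk(L,b)=lk(A^-,B^-)+lk(A^+,B^+)+\ell,\tag{9}$$
where $\ell$ depends only on $\Psi,k,\delta,c$ and the four levels.

Expand bilinearly. First, $lk(A^-,B^+)=0$, because $A^-\subset B_{t_0}$ and $B^+\subset\{t\ge t_1\}$ lie in disjoint balls. For the other cross term, note that $A^+=L\cap\{t\ge t_0\}-c_{t_0}$ and write
$$A^+=\bigl(L\cap\{t\ge t_1'\}-c_{t_1'}\bigr)+Z,\qquad Z=L\cap\{t_0\le t\le t_1'\}+c_{t_1'}-c_{t_0},$$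
$$B^-=\bigl(b\cap B_{t_0'}+d_{t_0'}\bigr)+Y,\qquad Y=b\cap\{t_0'\le t\le t_1\}+d_{t_1}-d_{t_0'}.$$
Each summand is a cycle. The first summand of $A^+$ lies in $\{t\ge t_1'\}$ and $B^-$ lies in $B_{t_1}$, so they do not link; hence $lk(A^+,B^-)=lk(Z,B^-)$. The first summand of $B^-$ lies in $B_{t_0'}$ and $Z$ lies in $\{t\ge t_0\}$, so they do not link; hence $lk(A^+,B^-)=lk(Z,Y)=:\ell$. The cycles $Z$ and $Y$ are disjoint for the same reasons as $A^\pm$ and $B^\pm$: where they share a level, $L$ misses $b$ and $d$, and $c$ misses $b$. They lie in the collar, where $L$ and $b$ are the standard lines, so they depend only on the data listed. This proves (9).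

**Step 5: comparison.** Apply (9) to $(L,b)$ and to $(L',b')$ with the same $\Psi,k,\delta,c,d$ and levels. Then $\ell'=\ell$. Since $L'=L$ and $b'=b$ on $E$, we have $A'^+=A^+$ and $B'^+=B^+$. For $0\le t\le\eta/2$ we have $L'\cap B_t=-R(L\cap B_t)$ and $b'\cap B_t=-R(b\cap B_t)$: on $B$ this is the definition, and on $S^2\times[0,t]$ the map $-R$ carries the oriented lines to themselves. By (8), $-R(c_{t_0})=-\rho_k(c)\times\{t_0\}=c_{t_0}$, and likewise $-R(d_{t_1})=d_{t_1}$. Therefore
$$A'^-=-R(A^-),\qquad B'^-=-R(B^-).$$
Since $R$ is an orientation-preserving diffeomorphism of $S^3$ and the two signs cancel, $lk(A'^-,B'^-)=lk(A^-,B^-)$. All three terms of (9) agree, so $sl(L')=lk(L',b')=lk(L,b)=sl(L)$. $\square$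

## 10. All three half-turns: proof of Theorems A and B

Let $L$ be represented by a transverse link in $(S^3,\xi_{st})$ with $sl=s$. Carry the mutation data $(S,B,h,\rho)$ to this representative by an ambient isotopy, and apply Proposition 3. We get a normalized triple $(\xi,L,\Psi)$ with $sl(L)=s$. By (3) of Proposition 3 and the gluing fact of Section 4, the mutant $L'$ is obtained by regluing $B$ via $g^{-1}\rho_jg$ for some $j\in\{x,y,z\}$. Isotopic gluing maps rel $P$ permute $P$ in the same way, so the rule for reversing strings is the same.

**Case $j\in\{y,z\}$.** Then $L'$ is the link constructed in Section 8. The reversal there is required, since $\rho_j$ exchanges $P_0^\pm$.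

**Case $j=x$.** We have $\rho_x=\rho_z\rho_y$. Perform the construction of Section 8 for $k=y$. By Proposition 4 the result is a normalized triple on the smaller collar, so the construction can be performed again, for $k=z$. The tangle has then been reglued by $g^{-1}\rho_z\rho_yg=g^{-1}\rho_xg$ and reversed twice, that is, not at all. This agrees with the definition of mutation, since $\rho_x$ preserves $P_0^+$ and $P_0^-$ and the orientations match without reversal.

In all cases Propositions 4 and 5 show that $L'$ is transverse to a contact structure $\xi'$ isotopic to $\xi_{st}$, with $sl(L')=s$. An isotopy of $S^3$ carrying $\xi'$ to $\xi_{st}$ carries $L'$ to a transverse link in $(S^3,\xi_{st})$ of the same oriented link type with the same self-linking number. This proves the first assertion of Theorem A.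

Taking $s=SL(L)$ gives $SL(L')\ge SL(L)$. Since $\rho^2=1$, regluing $B$ once more by the same half-turn, with reversal if the first mutation had one, gives back $L$; so $L$ is a mutant of $L'$, and $SL(L)\ge SL(L')$. This proves Theorem A. $\square$

By Section 3, Theorem A implies Theorem B: $\mathbf b(L')=\mathbf b(L)$ for every oriented link $L$ and every mutant $L'$ of $L$, and $L$ and $L'$ are closures of $n$-braids with exponent sum $w$ for the same pairs $(n,w)$. $\square$
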